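# Minkowski sums with prescribed mixed volume: the bound $(m+d-1)^d$

## The theorem and what it asserts

Throughout, $d\ge 1$, and a *convex body* is a compact convex set in $\mathbb R^d$ with nonempty interior. $\mathrm{Vol}$ is $d!$ times Euclidean volume and $V$ is the normalized mixed volume; precise definitions follow in the next section.

**Theorem 1.** Let $P_1,\dots,P_d$ be convex bodies in $\mathbb R^d$ with $\mathrm{Vol}(P_i)\ge 1$ for all $i$ (in particular, $d$-dimensional lattice polytopes), and let $V(P_1,\dots,P_d)=m$. Then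
$$\mathrm{Vol}(P_1+\dots+P_d)\le (m+d-1)^d .$$

**Theorem 2.** In Theorem 1, equality holds if and only if, up to reordering and translating the $P_i$, $(P_1,\dots,P_d)=(mK,K,\dots,K)$ for a convex body $K$ with $\mathrm{Vol}(K)=1$. For lattice polytopes, equality holds if and only if, up to reordering, translations by lattice vectors and a common element of $GL_d(\mathbb Z)$, $(P_1,\dots,P_d)=(m\Delta,\Delta,\dots,\Delta)$, where $\Delta=\mathrm{conv}(0,e_1,\dots,e_d)$.

The question behind this is posed in the Oberwolfach report https://www.mfo.de/document/1738c/OWR_2017_44.pdf. We are given $d$ full-dimensional lattice polytopes and told one number, their mixed volume $m$. How large can their Minkowski sum be? The report's conjectured answer is $(m+d-1)^d$, with $d=2$ as a known case. Theorem 1 says the conjecture holds for every $d$ and every $m$.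

Three comments on the statement.

*The bound is attained.* For $P_1=m\Delta$ and $P_2=\dots=P_d=\Delta$, multilinearity gives $V(P_1,\dots,P_d)=m\,\mathrm{Vol}(\Delta)=m$. The sum is $(m+d-1)\Delta$, of normalized volume $(m+d-1)^d$.

*Integrality enters only through a volume bound.* The theorem uses nothing about lattice polytopes except $\mathrm{Vol}(P_i)\ge1$. In particular $m$ may be any real number that occurs.

*Some lower bound on the volumes is needed.* Let $d=2$, $\mathrm{Vol}(K)=1$, $P_1=tK$, $P_2=\frac mt K$. Then $V(P_1,P_2)=m$ for every $t>0$, while $\mathrm{Vol}(P_1+P_2)=(t+\frac mt)^2\to\infty$ as $t\to0$.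

## Normalized mixed volumes and four textbook facts

**Definition (lattice polytope, normalized volume).** A lattice polytope is the convex hull of finitely many points of $\mathbb Z^d$. The normalized volume is $\mathrm{Vol}(Q)=d!\,\mathrm{vol}_d(Q)$, with $\mathrm{vol}_d$ Euclidean volume.

For example, $\mathrm{Vol}(\Delta)=1$ and $\mathrm{Vol}([0,1]^d)=d!$.

**Definition (mixed volume).** $V(P_1,\dots,P_d)$ is the unique function that is symmetric, multilinear for Minkowski addition and nonnegative dilation in each argument, and satisfies $V(P,\dots,P)=\mathrm{Vol}(P)$. Equivalently,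
$$V(P_1,\dots,P_d)=\sum_{\emptyset\ne J\subseteq\{1,\dots,d\}}(-1)^{d-|J|}\,\mathrm{vol}_d\Big(\sum_{j\in J}P_j\Big).$$

We write $K[j]$ when $K$ is repeated $j$ times as an argument.

*Example (plane).* For $d=2$, $V(P,Q)=\mathrm{vol}_2(P+Q)-\mathrm{vol}_2(P)-\mathrm{vol}_2(Q)$. Take $P=\Delta$ and $Q=[0,1]^2$. Then $P+Q$ is the pentagon with vertices $(0,0),(2,0),(2,1),(1,2),(0,2)$, of area $4-\frac12=\frac72$. So $V(P,Q)=\frac72-\frac12-1=2$. Theorem 1 predicts $\mathrm{Vol}(P+Q)\le(2+1)^2=9$; the true value is $7$.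

For fixed $P_1,\dots,P_d$ and $y\in\mathbb R^d_{\ge0}$ put
$$K_y=\sum_i y_iP_i,\qquad f(y)=\mathrm{Vol}(K_y),\qquad \varphi(y)=f(y)^{1/d}.$$
Expanding $V(K_y,\dots,K_y)$ by multilinearity gives
$$f(y)=\sum_{|\alpha|=d}\frac{d!}{\prod_i\alpha_i!}\,V(P_1[\alpha_1],\dots,P_d[\alpha_d])\,\prod_i y_i^{\alpha_i}. \tag{1}$$
So $f$ is a homogeneous polynomial of degree $d$. Its coefficient at $y_1\cdots y_d$ is $d!\,m$, and $f(e_i)=\mathrm{Vol}(P_i)$. We are given $m$ and want to bound $f(1,\dots,1)$.

*Example (boxes).* Let $P_i=\prod_j[0,a_{ij}]$ with all $a_{ij}>0$. Then $K_y=\prod_j[0,\sum_iy_ia_{ij}]$, so $f(y)=d!\prod_j\big(\sum_i a_{ij}y_i\big)$. Reading off the coefficient of $y_1\cdots y_d$ gives $V(P_1,\dots,P_d)=\sum_\sigma\prod_i a_{i\sigma(i)}$, the permanent of $(a_{ij})$.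

We use four facts; the standard reference for the convexity is R. Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Cambridge University Press, 2014.

**(F1) Positivity.** Mixed volumes of convex bodies (nonempty interior) are positive. Hence $m>0$ and all coefficients in (1) are positive.

**(F2) Aleksandrov–Fenchel.** $V(K,L,\mathcal C)^2\ge V(K,K,\mathcal C)\,V(L,L,\mathcal C)$ for every $(d-2)$-tuple $\mathcal C$ of convex bodies.

**(F3) Brunn–Minkowski.** $\mathrm{Vol}\big(\frac{K+L}2\big)^{1/d}\ge\frac12\big(\mathrm{Vol}(K)^{1/d}+\mathrm{Vol}(L)^{1/d}\big)$. If both bodies have nonempty interior, equality forces $L=cK+v$ with $c>0$; we then call $L$ *homothetic* to $K$. Since $\frac12(K_y+K_z)=K_{(y+z)/2}$ and $\varphi$ is continuous, $\varphi$ is concave on $\mathbb R^d_{\ge0}$. (If $y=0$, then $K_0$ is a point and the inequality is clear.)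

**(F4) Lattice polytopes.** A $d$-dimensional lattice polytope $P$ has $\mathrm{Vol}(P)\ge1$, with equality only if $P$ is the image of $\Delta$ under an element of $GL_d(\mathbb Z)$ and a lattice translation. Indeed, $P$ has $d+1$ affinely independent lattice points $p_0,\dots,p_d$. Their hull $T$ has $\mathrm{Vol}(T)=|\det(p_1-p_0,\dots,p_d-p_0)|$, a positive integer, and $T\subseteq P$. If $\mathrm{Vol}(P)=1$, then $\mathrm{Vol}(T)=1$ too. A point of $P\setminus T$ would make $P$ strictly larger in volume than $T$, so $P=T$. The determinant is $\pm1$, so the matrix with columns $p_i-p_0$ lies in $GL_d(\mathbb Z)$ and carries $\Delta$ to $T-p_0$.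

## Dimension one, dimension two, and dilates of a single body

**$d=1$.** The sum is $P_1$ and $\mathrm{Vol}(P_1)=V(P_1)=m=(m+1-1)^1$. Equality always holds.

**$d=2$.** Put $a=\mathrm{Vol}(P_1)\ge1$ and $b=\mathrm{Vol}(P_2)\ge1$. By (1), $\mathrm{Vol}(P_1+P_2)=a+2m+b$, and (F2) says $ab\le m^2$. From $(a-1)(b-1)\ge0$ we get $a+b\le ab+1\le m^2+1$. So the sum has volume at most $m^2+2m+1=(m+1)^2$.

**Dilates of one body.** Let $P_i=\lambda_iK$ with $\mathrm{Vol}(K)=1$. Then
$$\lambda_i\ge1,\qquad \prod_i\lambda_i=m,\qquad \mathrm{Vol}(P_1+\dots+P_d)=\Big(\sum_i\lambda_i\Big)^d .$$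
So here Theorem 1 says that numbers $\lambda_i\ge1$ with product $m$ have sum at most $m+d-1$. This is elementary: in the variables $\log\lambda_i$ we maximize a convex function over a simplex, and the maximum is at a vertex, $(m,1,\dots,1)$. We do this carefully in Lemma 7.

So the theorem would follow if every tuple could be compared with a tuple $(\lambda_1K,\dots,\lambda_dK)$ whose mixed volume is at most $m$ and whose sum is at least as large.

## Two comparisons that fail

**Bounding the coefficients one at a time.** The obvious plan is to bound each mixed volume in (1) in terms of $m$ and add up. In the plane, $ab\le m^2$ and $b\ge1$ give $a\le m^2$, and likewise $b\le m^2$. Each is best possible, for $(m\Delta,\Delta)$ and $(\Delta,m\Delta)$ respectively. But adding the separate bounds gives $2m^2+2m$, which exceeds $(m+1)^2$ by $m^2-1$. The coefficients compete: making one extremal keeps others small, and separate bounds cannot see this. In the plane the single relation $ab\le m^2$ saved us; in higher dimension there are many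 coefficients, and we need a device that handles them all together.

**Matching volumes.** To compare with dilates of one body, the first guess is $\lambda_i=\mathrm{Vol}(P_i)^{1/d}$. In the plane (F2) then gives $\lambda_1\lambda_2\le m$, as we want. But we also need $\mathrm{Vol}(P_1+P_2)\le(\lambda_1+\lambda_2)^2$, and Brunn–Minkowski gives exactly the opposite inequality.

Here is a concrete failure. For an integer $n\ge2$ let
$$P_1=\mathrm{conv}(0,ne_1,e_2),\qquad P_2=\mathrm{conv}(0,e_1,ne_2).$$
The sum has vertices $(0,0),(n+1,0),(n,n),(0,n+1)$ and area $n(n+1)$. Each $P_i$ has area $\frac n2$. So $m=n(n+1)-n=n^2$ and $\mathrm{Vol}(P_1+P_2)=2n^2+2n$. With $\lambda_1=\lambda_2=\sqrt n$ we would get only $(\lambda_1+\lambda_2)^2=4n<2n^2+2n$.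

The numbers $\lambda_i$ must therefore be larger than $\mathrm{Vol}(P_i)^{1/d}$ in general, while their product stays at most $m$.

## Linear majorants of $\varphi$ and the smallest product of their coefficients

The comparison we want can be stated without any body $K$.

**Theorem 3.** For all convex bodies $P_1,\dots,P_d$, with $m=V(P_1,\dots,P_d)$, there are $\lambda_1,\dots,\lambda_d>0$ with
$$\prod_i\lambda_i\le m,\qquad \mathrm{Vol}\Big(\sum_iy_iP_i\Big)\le\Big(\sum_i\lambda_iy_i\Big)^d\quad\text{for all }y\in\mathbb R^d_{\ge0}.$$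
In particular (take $y=e_i$), $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}$.

The second condition says that the linear form $\ell(y)=\sum_i\lambda_iy_i$ lies above $\varphi$. Since $\varphi$ is concave and homogeneous of degree $1$, its tangent hyperplanes are such forms. So Brunn–Minkowski, which pointed the wrong way a moment ago, now helps: a concave function lies *below* its tangents. What remains is to choose the point of tangency so that the product of the slopes is at most $m$.

*The choice matters.* Take $d=3$ and the boxes $P_1=[0,1]^3$, $P_2=P_3=[0,4]\times[0,1]^2$. By the permanent formula, $V(P_1,P_1,P_1)=6$, $V(P_1,P_1,P_2)=V(P_1,P_1,P_3)=8+2+2=12$, and $m=V(P_1,P_2,P_3)=2+8+8=18$. By (1), $\partial_if(e_1)=3V(P_1,P_1,P_i)$, so $\partial_i\varphi(e_1)=V(P_1,P_1,P_i)/6^{2/3}$. The product of the three slopes at $e_1$ is $6\cdot12\cdot12/36=24>18$. By continuity, tangency at interior points close to $e_1$ fails too.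

*Which tangent is best?* Put
$$F(x)=\frac{f(x)}{x_1\cdots x_d}\qquad(x\in\mathbb R^d_{>0}).$$
Suppose $\ell=\sum_i\lambda_iy_i$, with all $\lambda_i>0$, is any linear form above $\varphi$. Evaluate at $z=(1/\lambda_1,\dots,1/\lambda_d)$: there $\ell(z)=d$, so $f(z)\le d^d$, and
$$F(z)=f(z)\prod_i\lambda_i\le d^d\prod_i\lambda_i .$$
Hence every linear majorant has $\prod_i\lambda_i\ge d^{-d}\inf F$. In the other direction, let $\lambda$ be the vector of slopes of $\varphi$ at $x$, and suppose all slopes are positive. By Euler's identity $\sum_i\lambda_ix_i=\varphi(x)$, and the inequality of arithmetic and geometric means gives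
$$\prod_i\lambda_i\le d^{-d}\,\frac{\varphi(x)^d}{x_1\cdots x_d}=d^{-d}F(x).$$
So the tangent at a minimizer of $F$ has the smallest possible product, namely $d^{-d}\inf F$. Theorem 3 thus comes down to two things: $F$ has a minimizer, and $\inf F\le d^dm$.

*Check in the plane.* With $a,b$ as before, set $x=(1,t)$. Then $F=\frac at+2m+bt$, with infimum $2m+2\sqrt{ab}$, which is at most $4m$ by (F2). For the triangles $P_1,P_2$ above, $a=b=n$, the minimizer is $(1,1)$ up to scaling, and both slopes are $\frac12\sqrt{2n^2+2n}$. Their product is $\frac{n^2+n}2\le n^2=m$.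

## The capacity inequality, one variable at a time

**Lemma 4** (Gurvits, Discrete Comput. Geom. 41 (2009)). For convex bodies $P_1,\dots,P_d$ with mixed volume $m$,
$$\inf_{x\in\mathbb R^d_{>0}}\frac{f(x)}{x_1\cdots x_d}\le d^d\,m.$$

The plan is to remove the variables one by one, passing from $f$, in $d$ variables, down to $x_1m$, in one variable. The loss at each removal is an explicit factor, and the factors telescope.

**Step 1: intermediate functions.** This step sets up the chain from $f$ to $m$. For $1\le k\le d$ and $x\in\mathbb R^k_{>0}$ put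
$$g_k(x)=V\Big(\big(\textstyle\sum_{i\le k}x_iP_i\big)[k],P_{k+1},\dots,P_d\Big),\qquad c_k=\inf_{x\in\mathbb R^k_{>0}}\frac{g_k(x)}{x_1\cdots x_k}\ge0.$$
Then $g_d=f$, so $c_d$ is the infimum in the lemma. Also $g_1(x_1)=x_1m$, so $c_1=m$. We claim
$$c_k\le\frac{k^k}{(k-1)^{k-1}}\,c_{k-1}\qquad(2\le k\le d). \tag{2}$$

**Step 2: log-concave coefficients.** This step bounds $g_k$ as a function of its last variable. Fix $x\in\mathbb R^{k-1}_{>0}$, let $K=\sum_{i\le k-1}x_iP_i$, and set
$$v_j=V\big(K[k-j],P_k[j],P_{k+1},\dots,P_d\big)>0\qquad(0\le j\le k).$$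
By multilinearity $g_k(x,t)=\sum_{j=0}^k\binom kj v_jt^j$ for $t>0$. For $1\le j\le k-1$ apply (F2) to $K$ and $L=P_k$, with
$$\mathcal C=\big(K[k-j-1],P_k[j-1],P_{k+1},\dots,P_d\big).$$
This has $(k-2)+(d-k)=d-2$ entries, and the result is $v_j^2\ge v_{j-1}v_{j+1}$. So the ratios $v_{j+1}/v_j$ do not increase with $j$. All of them are at most $\rho:=v_1/v_0$, hence $v_j\le v_0\rho^j$ for $0\le j\le k$, and
$$g_k(x,t)\le v_0\sum_{j=0}^k\binom kj(\rho t)^j=v_0(1+\rho t)^k .$$

**Step 3: choosing $t$.** This step turns the bound into (2). The function $(1+\rho t)^k/t$ is smallest at $t=\frac1{(k-1)\rho}$. With this $t$,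
$$\frac{g_k(x,t)}t\le v_0\,\rho\,(k-1)\Big(\frac k{k-1}\Big)^k=\frac{k^k}{(k-1)^{k-1}}\,v_1 .$$
Now $v_1=V(K[k-1],P_k,\dots,P_d)=g_{k-1}(x)$. Dividing by $x_1\cdots x_{k-1}$, we get
$$c_k\le\frac{g_k(x,t)}{x_1\cdots x_{k-1}\,t}\le\frac{k^k}{(k-1)^{k-1}}\cdot\frac{g_{k-1}(x)}{x_1\cdots x_{k-1}} .$$
Here $x\in\mathbb R^{k-1}_{>0}$ was arbitrary, so taking the infimum over $x$ proves (2).

**Step 4: telescoping.** Multiplying (2) over $k=2,\dots,d$,
$$c_d\le\Big(\prod_{k=2}^d\frac{k^k}{(k-1)^{k-1}}\Big)c_1=\frac{d^d}{1^1}\,m=d^dm .\qquad\square$$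

## The tangent hyperplane at the minimizer: proof of Theorem 3

**Step 1: $F$ attains its infimum.** We need a point of tangency in the open orthant. $F$ is homogeneous of degree $0$, so it suffices to minimize it on the open simplex $\{x>0,\ \sum_ix_i=1\}$. There $\max_ix_i\ge\frac1d$, and since all coefficients of $f$ are nonnegative,
$$f(x)\ge\max_ix_i^d\,\mathrm{Vol}(P_i)\ge d^{-d}\min_i\mathrm{Vol}(P_i)=:c>0 .$$
Let $F_0$ be the value of $F$ at the barycenter. If $F(x)\le F_0$, then $x_1\cdots x_d\ge c/F_0>0$. So the set $\{F\le F_0\}$ stays away from the boundary of the simplex; it is compact, and the continuous function $F$ has a minimum on it. Let $x^*$ be a minimizer. By homogeneity it minimizes $F$ over $\mathbb R^d_{>0}$.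

**Step 2: the slopes.** This step computes the tangent of $\varphi$ at $x^*$. Since $x^*$ is an interior minimum of $\log F=\log f-\sum_i\log x_i$,
$$\frac{\partial_if(x^*)}{f(x^*)}=\frac1{x_i^*}\qquad(1\le i\le d).$$
As $f$ is a polynomial with $f(x^*)>0$, the function $\varphi=f^{1/d}$ is differentiable at $x^*$. Put
$$\lambda_i:=\partial_i\varphi(x^*)=\frac{\varphi(x^*)}d\cdot\frac{\partial_if(x^*)}{f(x^*)}=\frac{\varphi(x^*)}{d\,x_i^*}>0 .$$
In particular $\sum_i\lambda_ix_i^*=\varphi(x^*)$.

**Step 3: the majorant.** Here we use concavity. The graph of the concave function $\varphi$ lies below its tangent hyperplane at $x^*$, so for all $y\in\mathbb R^d_{\ge0}$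
$$\varphi(y)\le\varphi(x^*)+\sum_i\lambda_i(y_i-x_i^*)=\sum_i\lambda_iy_i=:\ell(y). \tag{3}$$
Raising to the power $d$ gives the volume inequality of Theorem 3. Taking $y=e_i$ gives $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}$.

**Step 4: the product.** By the formula for $\lambda_i$ and Lemma 4,
$$\prod_i\lambda_i=\frac{\varphi(x^*)^d}{d^d\,x_1^*\cdots x_d^*}=d^{-d}F(x^*)=d^{-d}\inf F\le m .\qquad\square$$

## Maximizing a convex function on a simplex: proof of Theorem 1

Theorem 3 has reduced everything to numbers. The same argument gives a version with weights, from which Theorem 1 drops out.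

**Theorem 5.** Let $w_i>0$ and let $P_1,\dots,P_d$ be convex bodies with $\mathrm{Vol}(P_i)\ge w_i^d$ for all $i$ and $m=V(P_1,\dots,P_d)$. Then $m\ge\prod_iw_i$, and for all $y\in\mathbb R^d_{\ge0}$,
$$\mathrm{Vol}\Big(\sum_iy_iP_i\Big)\le\max_{1\le j\le d}\Big(\sum_{i\ne j}w_iy_i+\frac m{\prod_{i\ne j}w_i}\,y_j\Big)^d .$$
For every $w$, every $y$ and every real $m\ge\prod_iw_i$ this bound is attained.

**Lemma 7.** Let $w_i>0$, $y_i\ge0$, $\lambda_i\ge w_i$ and $\prod_i\lambda_i\le m$. Then $m\ge\prod_iw_i$ and
$$\sum_i\lambda_iy_i\le\max_j\Big(\sum_{i\ne j}w_iy_i+\frac m{\prod_{i\ne j}w_i}\,y_j\Big).$$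
If all $y_i=w_i=1$, the bound is $m+d-1$, and equality forces $\lambda$ to be a permutation of $(m,1,\dots,1)$.

*Proof.* First, $m\ge\prod_i\lambda_i\ge\prod_iw_i$. Take logarithms to make the constraints linear: put
$$u_i=\log(\lambda_i/w_i)\ge0,\qquad L=\log\Big(m\big/\prod_iw_i\Big)\ge0 .$$
Then $\sum_iu_i\le L$, so $u$ lies in the simplex $S=\mathrm{conv}(0,Le_1,\dots,Le_d)$. The quantity to bound is $\Phi(u)=\sum_iy_iw_ie^{u_i}$, a convex function, which attains its maximum on $S$ at a vertex. At the vertex $Le_j$,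
$$\Phi(Le_j)=\sum_{i\ne j}w_iy_i+y_jw_j\,\frac m{\prod_iw_i}=\sum_{i\ne j}w_iy_i+\frac m{\prod_{i\ne j}w_i}\,y_j ,$$
and $\Phi(0)\le\Phi(Le_j)$ for every $j$ since $L\ge0$. This proves the inequality.

Now let all $y_i=w_i=1$. Then $\Phi(u)=\sum_ie^{u_i}$ is strictly convex, so only vertices can be maximizers. Moreover $\Phi(0)=d$ and $\Phi(Le_j)=d-1+e^L=d-1+m$, so $0$ is a maximizer only if $L=0$, in which case $0=Le_j$. Hence equality forces $u=Le_j$ for some $j$, that is, $\lambda_j=m$ and $\lambda_i=1$ for $i\ne j$. $\square$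

**Proof of Theorem 5, the bound.** Take $\lambda$ from Theorem 3. Then $\lambda_i\ge\mathrm{Vol}(P_i)^{1/d}\ge w_i$ and $\prod_i\lambda_i\le m$, so Lemma 7 applies. It gives $m\ge\prod_iw_i$ and bounds $\sum_i\lambda_iy_i$ by the maximum. By Theorem 3, $\mathrm{Vol}(\sum_iy_iP_i)\le(\sum_i\lambda_iy_i)^d$.

**Proof of Theorem 5, attainment.** Let $w$, $y$ and $m\ge\prod_iw_i$ be given, let $j$ be an index attaining the maximum, and let $\mathrm{Vol}(K)=1$. Put $P_i=w_iK$ for $i\ne j$ and $P_j=\frac m{\prod_{i\ne j}w_i}K$. Since $m\ge\prod_iw_i$, the last factor is at least $w_j$, so $\mathrm{Vol}(P_i)\ge w_i^d$ for all $i$. By multilinearity $V(P_1,\dots,P_d)=\prod_{i\ne j}w_i\cdot\frac m{\prod_{i\ne j}w_i}=m$. Finally $\sum_iy_iP_i$ is $K$ dilated by the $j$-th expression in the maximum, so its volume equals the bound. $\square$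

**Proof of Theorem 1.** Take all $w_i=y_i=1$ in Theorem 5: the bound is $(m+d-1)^d$. Lattice polytopes of dimension $d$ satisfy $\mathrm{Vol}(P_i)\ge1$ by (F4). $\square$

## Equality and homothety: proof of Theorem 2

**Step 1: the listed tuples give equality.** If $(P_1,\dots,P_d)=(mK,K,\dots,K)$ up to order and translations, with $\mathrm{Vol}(K)=1$, then $V(P_1,\dots,P_d)=m$, and $P_1+\dots+P_d$ is a translate of $(m+d-1)K$, of volume $(m+d-1)^d$. The lattice statement is the case $K=\Delta$, since elements of $GL_d(\mathbb Z)$ preserve volumes and mixed volumes.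

Conversely, assume equality in Theorem 1. If $d=1$, then $P_1$ is a segment of length $m$, that is, a translate of $mK$ with $K=[0,1]$. If it is a lattice segment, then $m$ is an integer and $P_1$ is a lattice translate of $m\Delta$. From now on $d\ge2$. Keep $x^*,\lambda,\varphi,\ell$ from the proof of Theorem 3, and let $\mathbf 1=(1,\dots,1)$.

**Step 2: the slopes are determined.** We trace equality back through the chain. By (3) and Lemma 7,
$$m+d-1=\varphi(\mathbf 1)\le\ell(\mathbf 1)=\sum_i\lambda_i\le m+d-1 .$$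
So $\varphi(\mathbf 1)=\ell(\mathbf 1)$, and after reordering $\lambda=(m,1,\dots,1)$.

**Step 3: touching the tangent forces homothety.** We claim: if $y\in\mathbb R^d_{\ge0}\setminus\{0\}$ and $\varphi(y)=\ell(y)$, then $K_y$ is homothetic to $K_{x^*}$. Indeed $\varphi(x^*)=\ell(x^*)$, so concavity and (3) give
$$\tfrac12\big(\varphi(x^*)+\varphi(y)\big)\le\varphi\Big(\frac{x^*+y}2\Big)\le\ell\Big(\frac{x^*+y}2\Big)=\tfrac12\big(\ell(x^*)+\ell(y)\big)=\tfrac12\big(\varphi(x^*)+\varphi(y)\big).$$
Equality holds throughout. The first equality is equality in (F3) for $K_{x^*}$ and $K_y$, both of which have nonempty interior.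

**Step 4: the bodies $P_2,\dots,P_d$.** For $j\ge2$,
$$1\le\mathrm{Vol}(P_j)^{1/d}=\varphi(e_j)\le\ell(e_j)=\lambda_j=1 .$$
So $\mathrm{Vol}(P_j)=1$, and by Step 3 with $y=e_j$ the body $P_j$ is homothetic to $K_{x^*}$. Homothetic bodies of equal volume are translates of each other. Hence $P_2,\dots,P_d$ are translates of $K:=P_2$, with $\mathrm{Vol}(K)=1$.

**Step 5: the body $P_1$.** By Step 3 with $y=\mathbf 1$, the sum $P_1+\dots+P_d$ is homothetic to $K_{x^*}$, hence to $K$. Its volume is $(m+d-1)^d$, so it is a translate of $(m+d-1)K$. By Step 4 it is also a translate of $P_1+(d-1)K$. Let $h_Q(u)=\max_{q\in Q}\langle q,u\rangle$ be the support function. It is additive under Minkowski sums, determines $Q$, and changes by a linear function under translation. So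
$$h_{P_1}+(d-1)h_K=(m+d-1)h_K+\text{(linear)},\qquad\text{hence}\qquad h_{P_1}=m\,h_K+\text{(linear)} .$$
Thus $P_1$ is a translate of $mK$. This proves the statement for convex bodies.

**Step 6: the lattice case.** Now let the $P_i$ be lattice polytopes. Then $K=P_2$ is a lattice polytope with $\mathrm{Vol}(K)=1$, so by (F4) $K=A\Delta+b$ with $A\in GL_d(\mathbb Z)$ and $b\in\mathbb Z^d$.

The number $m$ is an integer. This is the standard fact that mixed volumes of lattice polytopes are integers, but here it can be seen directly: $P_1$ is a translate of $mA\Delta+mb$, so $mAe_1$ is a difference of two vertices of $P_1$. It lies in $\mathbb Z^d$, and applying $A^{-1}$ gives $me_1\in\mathbb Z^d$. So $mK$ is a lattice polytope.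

A translation carrying one lattice polytope onto another carries vertices to vertices, so it is by a lattice vector. Therefore $P_1$ is a lattice translate of $mK$, hence of $mA\Delta$, and each $P_j$ with $j\ge2$ is a lattice translate of $A\Delta$. Applying $A^{-1}$ to all of them gives $(m\Delta,\Delta,\dots,\Delta)$ up to lattice translations. $\square$

## Individual mixed volumes

Earlier we could not add up separate bounds on the coefficients of $f$. In the other direction, Theorem 3 yields a bound for each coefficient.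

**Corollary 6.** If $P_1,\dots,P_d$ are convex bodies with $\mathrm{Vol}(P_i)\ge1$ for all $i$ and $m=V(P_1,\dots,P_d)$, then for every $\alpha\in\mathbb Z^d_{\ge0}$ with $|\alpha|=d$,
$$V(P_1[\alpha_1],\dots,P_d[\alpha_d])\le\frac{d^d\prod_i\alpha_i!}{d!\prod_i\alpha_i^{\alpha_i}}\;m^{\max_i\alpha_i}\qquad(0^0=1).$$
The exponent $\max_i\alpha_i$ is best possible.

**Step 1: isolate one term.** We drop all terms of (1) but one. Take $\lambda$ from Theorem 3; then $\lambda_i\ge1$ and $\prod_i\lambda_i\le m$. All coefficients of $f$ are nonnegative, so for $y\in\mathbb R^d_{\ge0}$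
$$\frac{d!}{\prod_i\alpha_i!}\,V(P_1[\alpha_1],\dots,P_d[\alpha_d])\prod_iy_i^{\alpha_i}\le f(y)\le\Big(\sum_i\lambda_iy_i\Big)^d .$$

**Step 2: choose $y$.** We pick $y$ so that the right side is a constant. With $y_i=\alpha_i/\lambda_i$ it becomes $\big(\sum_i\alpha_i\big)^d=d^d$, and on the left $\prod_iy_i^{\alpha_i}=\prod_i\alpha_i^{\alpha_i}\big/\prod_i\lambda_i^{\alpha_i}$. Hence
$$V(P_1[\alpha_1],\dots,P_d[\alpha_d])\le\frac{d^d\prod_i\alpha_i!}{d!\prod_i\alpha_i^{\alpha_i}}\prod_i\lambda_i^{\alpha_i} .$$
Since $\lambda_i\ge1$,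
$$\prod_i\lambda_i^{\alpha_i}\le\Big(\prod_i\lambda_i\Big)^{\max_i\alpha_i}\le m^{\max_i\alpha_i} .$$

**Step 3: the exponent.** Choose $j$ with $\alpha_j=\max_i\alpha_i$, and put $P_j=m\Delta$ and $P_i=\Delta$ for $i\ne j$, with $m\ge1$. Then $V(P_1,\dots,P_d)=m$, and $V(P_1[\alpha_1],\dots,P_d[\alpha_d])=m^{\alpha_j}=m^{\max_i\alpha_i}$. So no smaller exponent works for all $m$, whatever the constant. $\square$
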